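
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Isomorphic cyclic Steiner quadruple systems\\ that are not multiplier equivalent}


\begin{abstract}
Two cyclic Steiner quadruple systems on $\mathbb Z_v$ are multiplier equivalent if a map $x\mapsto ax$, with $a$ a unit modulo $v$, carries one onto the other. We show that isomorphic cyclic systems need not be multiplier equivalent. An explicit pair exists for $v=50$. More generally, we attach a cyclic Steiner quadruple system of order $2n$ to each graph of a certain kind on the pairs $\{u,-u\}$ of nonzero residues modulo $n$. For $n\ge 19$ we determine its automorphism group and count exactly the multiplier classes in its isomorphism class. For $v=2\cdot 5^k$ with $k\ge2$ this gives an isomorphism class containing exactly $k$ multiplier classes, so the number of multiplier classes in one isomorphism class is unbounded.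
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{Steiner system} $S(t,k,v)$ is a pair $(X,\mathcal B)$, where $X$ is a set of $v$ points and $\mathcal B$ is a set of $k$-subsets of $X$, called blocks, such that every $t$-subset of $X$ lies in exactly one block. An $S(3,4,v)$ is a \emph{Steiner quadruple system} of order $v$, written $\operatorname{SQS}(v)$; such systems exist if and only if $v\equiv 2,4\pmod 6$. An \emph{isomorphism} between Steiner systems is a bijection of the point sets that carries the set of blocks onto the set of blocks, and an \emph{automorphism} is an isomorphism from a system to itself.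

A Steiner system is \emph{cyclic} if some automorphism is a single cycle of length $v$. Labeling the points along this cycle, we may take the point set to be $\mathbb Z_v$ and assume that $\alpha: w\mapsto w+1$ is an automorphism. From now on a cyclic system on $\mathbb Z_v$ is one that admits $\alpha$. A cyclic $\operatorname{SQS}(v)$ is written $\operatorname{CSQS}(v)$.

If $a$ is a unit modulo $v$, then the \emph{multiplier} $w\mapsto aw$ conjugates $\alpha$ to $\alpha^a$, so it carries cyclic systems on $\mathbb Z_v$ to cyclic systems on $\mathbb Z_v$. Two cyclic systems related by a multiplier are called \emph{multiplier equivalent}; they are then isomorphic. The converse is the subject of this paper. If it held, isomorphism of cyclic systems could be tested with the units modulo $v$ instead of all $v!$ bijections. The following problem is posed in \cite{CSQS}: \emph{are there, for some $v$, two $\operatorname{CSQS}(v)$s on $\mathbb Z_v$ that are isomorphic but not multiplier equivalent?} It is known that there are none for $v\le 38$, and that for $v=2p$ with $p$ prime two $\operatorname{CSQS}(v)$s are isomorphic if and only if they are multiplier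 equivalent. On the other hand, Phelps proved that isomorphic multiplier inequivalent cyclic designs exist for many parameters, including cyclic $S(2,k,v)$s for every $k\ge3$ and infinitely many $v$; the problem is the case $t=3$.

\subsection*{What one should expect}

Let $A$ be the automorphism group of a cyclic system $D$. We show in Section~\ref{sec:conj} that the multiplier classes of cyclic systems isomorphic to $D$ correspond to the conjugacy classes, in $A$, of subgroups generated by a $v$-cycle. So we need a system whose automorphism group contains two such subgroups that are not conjugate in it. Affine groups suggest where to look. On $\mathbb Z_{p^2}$, with $p$ an odd prime, both $x\mapsto x+1$ and $x\mapsto(1+p)x+1$ are $p^2$-cycles (a case of Theorem~\ref{thm:HD} below). The subgroups they generate are not conjugate in the affine group: taking the coefficient of $x$ is a homomorphism to an abelian group, so conjugate subgroups have the same image, but here one image is trivial and the other is not. On $\mathbb Z_p$ nothing of the kind happens: $x\mapsto ux+b$ with $u\ne1$ has a fixed point. One therefore guesses that the answer is yes when $v$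 has a repeated odd prime factor, provided there are quadruple systems with enough affine automorphisms and not too many others.

The smallest $n>1$ prime to $6$ that is not squarefree is $25$, and $v=2\cdot25$ already works.

\begin{theorem}\label{thm:50}
There is a $\operatorname{CSQS}(50)$, $D$, invariant under all maps $w\mapsto aw+b$ with $a\in\mathbb Z_{50}^*$, $b\in\mathbb Z_{50}$. With $\tau(w)=w+30w^2$, the system $\tau(D)$ is a $\operatorname{CSQS}(50)$ that is isomorphic to $D$ but not multiplier equivalent to $D$.
\end{theorem}

\subsection*{The general result}

Throughout, $n>1$ and $\gcd(n,6)=1$. In particular $n\ge5$, and each of $2$ and $3$ is invertible modulo $n$. For $u\in\mathbb Z_n\setminus\{0\}$ write $[u]=\{u,-u\}$, and let $V_n$ be the set of these $(n-1)/2$ classes.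

\begin{definition}\label{def:adm}
A graph $\Gamma$ with vertex set $V_n$ is \emph{admissible} if
\begin{itemize}
\item[(A1)] $\{[u],[2u]\}$ is never an edge;
\item[(A2)] whenever $x,y,z\in\mathbb Z_n\setminus\{0\}$ are pairwise distinct and $x+y+z=0$, exactly one of $\{[x],[y]\}$, $\{[y],[z]\}$, $\{[x],[z]\}$ is an edge.
\end{itemize}
\end{definition}

Here $[u]\ne[2u]$ because $u\neq 0$ and $3u\ne0$, and the three classes in (A2) are distinct because, for example, $x=-y$ would force $z=0$. In Section~\ref{sec:constr} we build from an admissible graph $\Gamma$ a $\operatorname{CSQS}(2n)$, called $D_\Gamma$, and we see there where the two conditions come from. Its point set $\mathbb Z_{2n}$ is identified with $\mathbb Z_2\times\mathbb Z_n$ by $w\mapsto (w\bmod 2,\,w\bmod n)$, so that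
\[
\alpha(\varepsilon,x)=(\varepsilon+1,x+1),
\]
and the multipliers of $\mathbb Z_{2n}$ are exactly the maps $(\varepsilon,x)\mapsto(\varepsilon,ux)$ with $u\in\mathbb Z_n^*$. We write $\{[y],[z]\}\in\Gamma$ to say that $\{[y],[z]\}$ is an edge, $|\Gamma|$ for the number of edges, and $u\Gamma$ for the graph with edges $\{[uy],[uz]\}$, $\{[y],[z]\}\in\Gamma$. Put
\[
U=\{u\in\mathbb Z_n^*: u\Gamma=\Gamma\},\qquad r=\prod_{p\mid n}p,\qquad K=\{u\in U: u\equiv1 \bmod r\},
\]
where $p$ runs over primes.

\begin{theorem}\label{thm:main}
Let $\Gamma$ be admissible and $n\ge19$.
\begin{enumerate}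
\item[(1)] $\operatorname{Aut}(D_\Gamma)=\{(\varepsilon,x)\mapsto(\varepsilon+\delta,\,ux+b):\ \delta\in\mathbb Z_2,\ b\in\mathbb Z_n,\ u\in U\}$.
\item[(2)] The cyclic systems on $\mathbb Z_{2n}$ isomorphic to $D_\Gamma$ form exactly
\[
\sum_{e\,\mid\,|K|}\bigl[\mathbb Z_g^*:U\bmod g\bigr],\qquad g=\gcd(e,n/e),
\]
multiplier classes. In particular there are at least as many as $|K|$ has divisors, and there is more than one if and only if $K\ne1$.
\end{enumerate}
\end{theorem}

It remains to find admissible graphs with $K\neq 1$. Let $\mathcal S$ be the set of $n$ for which an admissible graph exists.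

\begin{theorem}\label{thm:families}
The set $\mathcal S$ is closed under multiplication and contains $5$, $13$ and $17$.
\begin{enumerate}
\item[(1)] If $q,m\in\mathcal S$ and $\gcd(q,m)>1$, then there are isomorphic multiplier inequivalent $\operatorname{CSQS}(2qm)$s. In particular this holds for $v=2q^2$ for every $q\in\mathcal S$.
\item[(2)] If $n=5^a13^b17^c$ is not squarefree, then some isomorphism class of $\operatorname{CSQS}(2n)$s contains at least as many multiplier classes as $n/r$ has divisors.
\item[(3)] For $n=5^k$ with $k\ge2$, some isomorphism class of $\operatorname{CSQS}(2\cdot5^k)$s contains exactly $k$ multiplier classes.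
\end{enumerate}
\end{theorem}

Hence isomorphic multiplier inequivalent $\operatorname{CSQS}(v)$s exist for infinitely many $v$, and the number of multiplier classes in one isomorphism class is unbounded.

We do not claim that $50$ is the smallest order. The results quoted above exclude $v\le38$ and $v=46=2\cdot23$; the orders $40$ and $44$ are not treated here.

The proof of Theorem~\ref{thm:50} needs only Section~\ref{sec:constr} and occupies Section~\ref{sec:fifty}. Theorem~\ref{thm:main} is proved in Sections~\ref{sec:aut} and~\ref{sec:count}, and Theorem~\ref{thm:families} in Section~\ref{sec:fam}. The proofs are self-contained except for two standard facts quoted at the beginning of Section~\ref{sec:count}. Maps are composed from right to left.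

\section{Cyclic copies and conjugacy classes}\label{sec:conj}

Call a permutation group on $v$ points \emph{regular cyclic} if it is generated by a $v$-cycle. The following principle guides everything below. It holds for Steiner systems with any parameters.

\begin{proposition}\label{prop:conj}
Let $D$ be a Steiner system on a $v$-set $X$ and $A=\operatorname{Aut}(D)$. For a bijection $\sigma:X\to\mathbb Z_v$ such that $\sigma(D)$ is cyclic, put $C_\sigma=\sigma^{-1}\langle\alpha\rangle\sigma$. Then $C_\sigma$ is a regular cyclic subgroup of $A$, and $\sigma(D)\mapsto C_\sigma$ induces a bijection from the multiplier classes of cyclic systems on $\mathbb Z_v$ isomorphic to $D$ to the $A$-conjugacy classes of regular cyclic subgroups of $A$.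
\end{proposition}

\begin{proof}
Since $\alpha$ is an automorphism of $\sigma(D)$, its conjugate $\sigma^{-1}\alpha\sigma$ is an automorphism of $D$, and it is a $v$-cycle.

\emph{Well defined.} Let $\sigma'(D)=a\sigma(D)$ for a unit $a$ (possibly $a=1$, which covers two choices of $\sigma$ for one system). Then $h=\sigma'^{-1}a\sigma$ lies in $A$. Multiplication by $a$ normalizes $\langle\alpha\rangle$, so $C_{\sigma'}=h\sigma^{-1}\,a^{-1}\langle\alpha\rangle a\,\sigma h^{-1}=hC_\sigma h^{-1}$.

\emph{Injective.} Let $C_{\sigma'}=hC_\sigma h^{-1}$ with $h\in A$. Replacing $\sigma$ by $\sigma h^{-1}$ does not change $\sigma(D)$ and makes $C_{\sigma'}=C_\sigma$. Then $\rho=\sigma'\sigma^{-1}$ normalizes $\langle\alpha\rangle$, so $\rho\alpha\rho^{-1}=\alpha^a$ for some unit $a$. This says $\rho(w+1)=\rho(w)+a$, so $\rho(w)=aw+b$ for some $b$. Hence $\sigma'(D)=a\sigma(D)+b$, and since $\sigma'(D)$ is invariant under translations, $\sigma'(D)=a\sigma(D)$.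

\emph{Surjective.} Given a $v$-cycle $\gamma\in A$, fix $x_0\in X$ and let $\sigma(\gamma^i(x_0))=i$. Then $\sigma\gamma\sigma^{-1}=\alpha$, so $\sigma(D)$ is cyclic and $C_\sigma=\langle\gamma\rangle$.
\end{proof}

\section{The construction}\label{sec:constr}

\subsection*{Which blocks to take}

We want a quadruple system on $\mathbb Z_2\times\mathbb Z_n$, consisting of two halves $\{\varepsilon\}\times\mathbb Z_n$, with as many affine automorphisms as possible. So the blocks should be described by relations that affine maps preserve. For two points $(\varepsilon,a),(\varepsilon,b)$ of one half and a point $(\varepsilon+1,c)$ of the other, the natural fourth point is $(\varepsilon+1,d)$ with $a+b=c+d$. This rule gives no new point when $c=d$, that is, when $c$ is the midpoint $\frac{a+b}2$. We complete such a triple by the midpoint in the half of $a$ and $b$, and so use the sets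
\begin{equation}\label{eq:center}
\{(\varepsilon,m-a),(\varepsilon,m),(\varepsilon,m+a),(\varepsilon+1,m)\}.
\end{equation}
These sets also contain the triples $(\varepsilon,m),(\varepsilon,m\pm a),(\varepsilon+1,m)$. They are the triples with $c\in\{a,b\}$ in the notation above, so for those triples the rule $a+b=c+d$ must be given up. Inside a half the sets \eqref{eq:center} cover the arithmetic progressions, and the other triples still have to be covered by $4$-subsets of the half.

A triple $\{a,b,c\}$ that is not a progression has three affine completions $a+b-c$, $b+c-a$, $c+a-b$ to a parallelogram. We must select exactly one of them, consistently for all triples. An affine map with multiplier $u$ multiplies the side directions by $u$, so we select according to the pair of side directions up to sign. Such a rule is a graph on $V_n$; (A2) says that each triple is completed once, and (A1) says that no progression is covered again.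

\subsection*{Parallelograms}

Let $\Gamma$ be admissible and put
\[
Q=\bigl\{\{s,\,s+y,\,s+z,\,s+y+z\}:\ s\in\mathbb Z_n,\ \{[y],[z]\}\in\Gamma\bigr\}.
\]
These are sets of four points, since $y,z\neq0$ and $y\ne\pm z$. Replacing $y$ by $-y$ amounts to a translation of $s$ by $y$, and likewise for $z$, so the family depends only on the classes.

Call a $4$-set $\{p,q,s,t\}$ with $p+q=s+t$ a \emph{parallelogram} with \emph{opposite pairs} $\{p,q\}$ and $\{s,t\}$. The opposite pairs are determined by the set: $p+q=s+t$ and $p+s=q+t$ would give $2(q-s)=0$, hence $q=s$, and the third pairing is excluded in the same way. Since $t-p=q-s$ and $s-p=q-t$, the pair of \emph{side classes} $\{[s-p],[t-p]\}$ does not depend on the vertex from which the sides are measured. So \emph{a parallelogram determines its side classes, and it belongs to $Q$ if and only if they form an edge of $\Gamma$.}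

Call a triple of distinct points of $\mathbb Z_n$ an \emph{AP} if it is of the form $\{m-a,m,m+a\}$. Its midpoint $m$ is unique: $a+b=2c$ and $b+c=2a$ give $3(a-c)=0$. (This is where $3\nmid n$ matters. If $3\mid n$, then $\{0,\frac n3,\frac{2n}3\}$ has three midpoints, and the sets \eqref{eq:center} would cover it three times.)

\begin{lemma}\label{lem:Q}
No AP is contained in a member of $Q$. Every triple of distinct points that is not an AP is contained in exactly one member of $Q$.
\end{lemma}

\begin{proof}
Three vertices of a parallelogram contain one full opposite pair, so a parallelogram containing $\{a,b,c\}$ has fourth vertex $a+b-c$, $b+c-a$ or $c+a-b$. Put $x=b-c$, $y=c-a$, $z=a-b$; these are nonzero and $x+y+z=0$.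

Suppose that the triple is not an AP. Then $x,y,z$ are pairwise distinct, since $x=y$ means $a+b=2c$, $y=z$ means $b+c=2a$, and $z=x$ means $c+a=2b$. The three candidate fourth vertices are distinct, because for example $a+b-c=b+c-a$ gives $2a=2c$. They are not in the triple: $a+b-c$ equals $a$ or $b$ only if two of the points coincide, and equals $c$ only if $a+b=2c$; the other two candidates are treated by permuting letters. The parallelogram with fourth vertex $d=a+b-c$ has opposite pairs $\{a,b\}$, $\{c,d\}$ and side classes $[c-a]=[y]$, $[d-a]=[b-c]=[x]$. Permuting letters cyclically, fourth vertex $b+c-a$ gives side classes $[z],[y]$ and fourth vertex $c+a-b$ gives $[x],[z]$. By (A2) exactly one of the three parallelograms is in $Q$.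

Suppose that $a+b=2c$. The fourth vertex $a+b-c=c$ is impossible. The fourth vertex $b+c-a$ gives side classes $[z]=[b-a]=[2(c-a)]$ and $[y]=[c-a]$, which do not form an edge by (A1). Interchanging $a$ and $b$ excludes the fourth vertex $c+a-b$.
\end{proof}

\subsection*{The system}

Let $D_\Gamma$ have point set $\mathbb Z_2\times\mathbb Z_n$ and the following blocks:
\begin{itemize}
\item[(B1)] $\{(0,a),(0,b),(1,c),(1,d)\}$ with $a\ne b$, $c\ne d$, $\{a,b\}\cap\{c,d\}=\emptyset$ and $a+b=c+d$;
\item[(B2)] $\{(\varepsilon,m-a),(\varepsilon,m),(\varepsilon,m+a),(\varepsilon+1,m)\}$ with $\varepsilon\in\mathbb Z_2$, $m\in\mathbb Z_n$, $a\ne0$; we call $m$ its \emph{center} and $(\varepsilon+1,m)$ its \emph{single point};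
\item[(B3)] $\{\varepsilon\}\times P$ with $\varepsilon\in\mathbb Z_2$ and $P\in Q$.
\end{itemize}
The types (B1), (B2), (B3) meet the halves in $2+2$, $3+1$ and $4+0$ points, respectively.

\begin{lemma}\label{lem:sqs}
$D_\Gamma$ is an $\operatorname{SQS}(2n)$. Every map $(\varepsilon,x)\mapsto(\varepsilon+\delta,ux+b)$ with $\delta\in\mathbb Z_2$, $b\in\mathbb Z_n$, $u\in U$ is an automorphism. In particular $D_\Gamma$ is cyclic.
\end{lemma}

\begin{proof}
\emph{Triples in one half.} By uniqueness of midpoints and Lemma~\ref{lem:Q}, an AP lies in exactly one (B2) block and in no (B3) block. By Lemma~\ref{lem:Q}, a triple that is not an AP lies in exactly one (B3) block, and it lies in no (B2) block. No (B1) block contains three points of one half.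

\emph{Triples $(\varepsilon,a),(\varepsilon,b),(\varepsilon+1,c)$ with $a\ne b$.} No (B3) block contains such a triple. A (B1) block containing it has fourth point $(\varepsilon+1,d)$ with $d=a+b-c$. This is a block if and only if $c\ne d$, that is, $c\ne\frac{a+b}2$, and $c\notin\{a,b\}$ (equivalently $d\notin\{a,b\}$). A (B2) block containing the triple has at least two points in half $\varepsilon$, so its single point is $(\varepsilon+1,c)$ and its center is $c$. Then either $a,b$ are the two end points, which happens in exactly one way when $c=\frac{a+b}2$ and not otherwise, or one of them is the center. For $c=a$ the only possibility is the block $\{(\varepsilon,2a-b),(\varepsilon,a),(\varepsilon,b),(\varepsilon+1,a)\}$, and for $c=b$ we interchange $a$ and $b$. Since $\frac{a+b}2\notin\{a,b\}$, these cases exclude each other, so exactly one block contains the triple.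

The given maps permute the blocks of type (B1) and those of type (B2). They permute the blocks of type (B3) because $u\Gamma=\Gamma$ gives $uQ+b=Q$. Taking $\delta=u=b=1$ we obtain $\alpha$.
\end{proof}

\begin{example}[$n=5$]\label{ex:five}
We have the following fact:
\begin{equation}\label{eq:five}
\text{no three distinct nonzero residues modulo $5$ have sum $0$.}
\end{equation}
Indeed, the sum of all four nonzero residues is $0$, so if $w$ is the omitted one, the sum of the other three is $-w\ne0$. Hence (A2) is vacuous for $n=5$ and the empty graph on $V_5=\{[1],[2]\}$ is admissible. Every triple in $\mathbb Z_5$ is an AP, there are no (B3) blocks, and $D_\Gamma$ is an $\operatorname{SQS}(10)$. It has $20$ blocks (B2), for two choices of $\varepsilon$, five of $m$ and two of $[a]$. It has $10$ blocks (B1), since each of the five sums is attained by two pairs, which can be placed in the two halves in two ways. The total $30$ is $\binom{10}{3}/4$, as it must be. Moreover $U=\mathbb Z_5^*$.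
\end{example}

\section{The systems of order 50}\label{sec:fifty}

We now prove Theorem~\ref{thm:50}. We use a graph on $V_{25}$ that is invariant under \emph{all} units. Then $D_\Gamma$ is alone in its multiplier class, and any other cyclic system isomorphic to it settles the question.

\subsection*{The graph}

For $[y]\neq[z]$ in $V_{25}$ let $\{[y],[z]\}$ be an edge of $\Gamma$ if and only if
\[
5\nmid y,\qquad 5\nmid z,\qquad y\equiv\pm z\pmod 5 .
\]
So $\Gamma$ consists of two disjoint complete graphs on five vertices (the classes of $y\equiv\pm1$ and of $y\equiv\pm2$) and the two isolated vertices $[5],[10]$.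

\begin{lemma}
$\Gamma$ is admissible, and $u\Gamma=\Gamma$ for every $u\in\mathbb Z_{25}^*$.
\end{lemma}

\begin{proof}
The last claim is clear from the definition. For (A1), if $5\mid u$ there is no edge at $[u]$; if $5\nmid u$, then $2u\not\equiv\pm u\pmod5$.

For (A2), let $x+y+z=0$ in $\mathbb Z_{25}$ with $x,y,z$ distinct and nonzero. If two of them are divisible by $5$, so is the third, and dividing by $5$ contradicts \eqref{eq:five}. If exactly one, say $x$, is divisible by $5$, then $y\equiv-z$ modulo $5$, so $\{[y],[z]\}$ is an edge, and no edge contains $[x]$. If none is divisible by $5$, then by \eqref{eq:five} their residues modulo $5$ are not all distinct. So the residues are $a,a,-2a$, where $-2a\not\equiv\pm a$, and exactly one pair is an edge.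
\end{proof}

Let $D=D_\Gamma$. By Lemma~\ref{lem:sqs} it is a $\operatorname{CSQS}(50)$ invariant under all maps $(\varepsilon,x)\mapsto(\varepsilon+\delta,ux+b)$ with $u\in\mathbb Z_{25}^*$. Since a unit modulo $50$ is odd, these are exactly the maps $w\mapsto aw+b$ with $a\in\mathbb Z_{50}^*$, $b\in\mathbb Z_{50}$.

\subsection*{A second cyclic labeling}

Following Proposition~\ref{prop:conj}, we look for a bijection $\tau$ such that $\tau^{-1}\alpha\tau$ is an affine map with multiplier different from $1$. A quadratic term does this: the first difference of $5x^2$ is $10x+5$, so conjugating the translation by $x\mapsto x+5x^2$ should produce a linear correction. Let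
\[
\tau(\varepsilon,x)=(\varepsilon,x+5x^2).
\]
On $\mathbb Z_{50}$ this is $w\mapsto w+30w^2$, because $30\equiv0\pmod2$ and $30\equiv5\pmod{25}$. In $\mathbb Z_{25}$ the value of $5t^2$ depends only on $t$ modulo $5$, and $x+5x^2\equiv x\pmod 5$, so $\tau$ is a bijection with inverse $(\varepsilon,x)\mapsto(\varepsilon,x-5x^2)$.

\begin{proof}[Proof of Theorem~\ref{thm:50}]
\emph{$\tau(D)$ is cyclic.} Put $y=x+1+5x^2$. Then $5y^2=5(x+1)^2$ in $\mathbb Z_{25}$, and
\[
\tau^{-1}\alpha\tau(\varepsilon,x)=\bigl(\varepsilon+1,\;x+1+5x^2-5(x+1)^2\bigr)=(\varepsilon+1,\;-9x-4)=(\varepsilon+1,\;16x+21).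
\]
Call this map $\gamma$. Since $16$ is a unit, $\gamma$ is an automorphism of $D$. Hence $\alpha(\tau(D))=\tau(\gamma(D))=\tau(D)$, so $\tau(D)$ is a $\operatorname{CSQS}(50)$, and $\tau$ is an isomorphism from $D$ to it.

\emph{$\tau(D)\ne D$.} The (B2) block $\{(0,-1),(0,0),(0,1),(1,0)\}$ of $D$ is carried by $\tau$ to
\[
\{(0,4),(0,0),(0,6),(1,0)\}.
\]
The unique block of $D$ containing $(0,0),(0,6),(1,0)$ is the (B2) block $\{(0,-6),(0,0),(0,6),(1,0)\}$, and $-6=19\ne4$ in $\mathbb Z_{25}$. So the image is not a block of $D$.

\emph{Inequivalence.} For every multiplier $a$ we have $aD=D\neq\tau(D)$.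
\end{proof}

The map $\gamma$ is a $50$-cycle, being conjugate to $\alpha$, and its multiplier $16$ is what distinguishes $\langle\gamma\rangle$ from $\langle\alpha\rangle$. To count all multiplier classes in an isomorphism class we must know the full automorphism group.

\section{The automorphism group}\label{sec:aut}

In this section we prove Theorem~\ref{thm:main}(1). The blocks of $D_\Gamma$ are described through the two halves, but an automorphism is not required to preserve this description. So we first recover the halves from an invariant of pairs of points; the rest follows from the (B2) and (B3) blocks. To bound the invariant we need the size of $\Gamma$.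

\begin{lemma}\label{lem:size}
An admissible graph on $V_n$ has exactly $(n-1)(n-5)/24$ edges.
\end{lemma}

\begin{proof}
Count ordered triples $(x,y,z)$ of distinct nonzero elements with $x+y+z=0$. There are $n-1$ choices for $x$, and then $y$ must avoid $0$, $x$, $-x$ (for $z\ne0$), $-2x$ (for $z\ne x$) and $-\frac x2$ (for $z\ne y$). The differences of these five elements are $\pm x,\pm\frac x2,\pm2x,\pm3x,\pm\frac{3x}2$, all nonzero since $\gcd(n,6)=1$. So there are $(n-1)(n-5)$ ordered triples.

Call the sets $\{[x],[y],[z]\}$ obtained in this way \emph{class triples}. Each arises from exactly $12$ ordered triples, by the six orders and a global sign: a sign change other than the global one amounts, up to the global one, to changing the sign of a single entry, say $z$, and then both sums can vanish only if $2z=0$.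

Each edge $\{[y],[z]\}$ lies in exactly two class triples. The third class must be $[y+z]$ or $[y-z]$. These are different since $2y,2z\ne0$. Both occur: for the first we need $y,z,-(y+z)$ to be nonzero and distinct, that is, $z\ne\pm y$, $z\ne-2y$, $y\ne-2z$; for the second we need the same for $y,-z$, that is, $z\ne\pm y$, $z\ne2y$, $y\ne2z$. All of this holds because $[y]\ne[z]$ and because of (A1). By (A2) each class triple contains exactly one edge. Counting incidences, $2|\Gamma|=(n-1)(n-5)/12$.
\end{proof}

\subsection*{An invariant of pairs}

Let $P\ne P'$ be points. The blocks through $P$ and $P'$ partition the remaining points into pairs, which we call \emph{residual pairs} of $\{P,P'\}$. Let $N(P,P')$ be the number of unordered pairs of residual pairs whose union is a block. Automorphisms preserve $N$.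

By Lemma~\ref{lem:sqs} we may apply translations $(\varepsilon,x)\mapsto(\varepsilon,x+b)$ and the swap $(\varepsilon,x)\mapsto(\varepsilon+1,x)$. So every pair in different halves may be moved to $\{(0,0),(1,c)\}$. Every pair in one half may be moved to $\{(0,-s),(0,s)\}$ with $s\ne0$, by swapping if necessary and translating its midpoint to $0$.

\begin{lemma}\label{lem:N}
Let $n\ge19$. Then
\begin{enumerate}
\item[(i)] $N((0,0),(1,0))>2$;
\item[(ii)] $N((0,0),(1,c))=2$ for $c\neq0$;
\item[(iii)] $N((0,-s),(0,s))>2$ for $s\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The (B2) blocks with center $0$ contain both points and show that the residual pairs are $\{(\varepsilon,a),(\varepsilon,-a)\}$ with $\varepsilon\in\mathbb Z_2$, $[a]\in V_n$. For $[a]\ne[b]$ the set $\{(0,a),(0,-a),(1,b),(1,-b)\}$ is a (B1) block. Hence $N\ge\frac{n-1}2\cdot\frac{n-3}2>2$.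

(ii) First we list the residual pairs. For $x\notin\{0,c,2c\}$ there is the (B1) block $\{(0,0),(0,x),(1,c),(1,x-c)\}$, which gives $f_x=\{(0,x),(1,x-c)\}$. The remaining points are $(0,c),(0,2c)$ and, since $x-c$ omits the values $-c,0,c$, also $(1,-c),(1,0)$. The (B2) blocks $\{(0,0),(0,c),(0,2c),(1,c)\}$ and $\{(1,-c),(1,0),(1,c),(0,0)\}$ give $g=\{(0,c),(0,2c)\}$ and $h=\{(1,-c),(1,0)\}$. Now we examine the unions.
\begin{itemize}
\item $f_x\cup f_{x'}$ meets each half in two points, so it would be of type (B1). That requires $x+x'=(x-c)+(x'-c)$, so $2c=0$, which is impossible.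
\item $f_x\cup g=\{(0,x),(0,c),(0,2c),(1,x-c)\}$ would be of type (B2) with center $x-c\in\{x,c,2c\}$. Here $x-c=x$ is impossible and $x-c=c$ gives the excluded value $x=2c$. The remaining value $x=3c$ is allowed, because $3c\notin\{0,c,2c\}$, and gives the block $\{(0,c),(0,2c),(0,3c),(1,2c)\}$. So there is exactly one block of this form.
\item $f_x\cup h=\{(0,x),(1,x-c),(1,-c),(1,0)\}$ would be of type (B2) with center $x\in\{x-c,-c,0\}$. Here $x=x-c$ is impossible and $x=0$ is excluded. The value $x=-c$ is allowed, because $-c\notin\{0,c,2c\}$, and gives the block $\{(1,-2c),(1,-c),(1,0),(0,-c)\}$. Again there is exactly one.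
\item $g\cup h$ would be of type (B1), which requires $3c=-c$, so $4c=0$, which is impossible.
\end{itemize}
Altogether $N=2$.

(iii) For $t\ne0,\pm s$ the (B1) block $\{(0,-s),(0,s),(1,t),(1,-t)\}$ shows that $\{(1,t),(1,-t)\}$ is a residual pair. Let $[t]\ne[t']$ be two classes different from $[s]$. The union of their residual pairs lies in half $1$, so it is a block if and only if $\{t,-t,t',-t'\}$ is in $Q$. This set is a parallelogram with opposite pairs $\{t,-t\}$ and $\{t',-t'\}$, and its side classes are $[t-t']$ and $[t+t']$. So the condition is $\{[t-t'],[t+t']\}\in\Gamma$.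

Consider the map $\varphi:\{[t],[t']\}\mapsto\{[t-t'],[t+t']\}$ on $2$-subsets of $V_n$. It is well defined: a change of sign of $t$ or $t'$ only interchanges the two classes, and the classes are different since $2t,2t'\ne0$. Its square is $\{[t],[t']\}\mapsto\{[2t],[2t']\}$, which is a bijection, so $\varphi$ is a bijection. Hence exactly $|\Gamma|$ pairs $\{[t],[t']\}$ are carried to edges, and at most $\frac{n-3}2$ of them contain $[s]$. With Lemma~\ref{lem:size},
\[
N\ \ge\ \frac{(n-1)(n-5)}{24}-\frac{n-3}2\ =\ \frac{n^2-18n+41}{24}.
\]
The right-hand side is increasing for $n\ge9$ and equals $\frac{60}{24}>2$ for $n=19$.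
\end{proof}

The proof of (ii) works for all $n$ and that of (i) for $n\ge7$. The bound $n\ge19$ is needed only for the estimate in (iii), which at $n=17$ gives only $N\ge1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
One inclusion is Lemma~\ref{lem:sqs}. For the other, let $\gamma\in\operatorname{Aut}(D_\Gamma)$. Join two points when $N=2$. By Lemma~\ref{lem:N} the resulting graph is the complete bipartite graph between the two halves with the perfect matching $\{(0,m),(1,m)\}$, $m\in\mathbb Z_n$, removed. It is connected, so its bipartition is unique, and $\gamma$ preserves or interchanges the halves. After composing with the swap if necessary we may assume $\gamma(\varepsilon,x)=(\varepsilon,f_\varepsilon(x))$.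

Such a $\gamma$ preserves the type of a block, since the type is determined by the intersection sizes with the halves. Consider the (B2) blocks with single point $(1,m)$. They are the sets $\{(0,m-a),(0,m),(0,m+a),(1,m)\}$, and $(0,m)$ is the only point of half $0$ common to all of them. Their images are the (B2) blocks with single point $(1,f_1(m))$, whose only common point in half $0$ is $(0,f_1(m))$. Hence $f_0(m)=f_1(m)$. Write $f$ for the common function. The image block has center $f(m)$, so
\[
f(m-a)+f(m+a)=2f(m)\qquad\text{for all } m \text{ and all } a\ne0.
\]
With $a=1$ this says that $f(m+1)-f(m)$ does not depend on $m$. So $f(x)=ux+b$, and $u$ is a unit because $f$ is a bijection. Finally, $\gamma$ preserves the (B3) blocks, so $uQ+b=Q$. A parallelogram with side classes $[y],[z]$ is carried to one with side classes $[uy],[uz]$, and the pairs of side classes of the members of $Q$ are exactly the edges of $\Gamma$. Hence $u\Gamma=\Gamma$, that is, $u\in U$.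
\end{proof}

\section{Counting multiplier classes}\label{sec:count}

We now prove Theorem~\ref{thm:main}(2). Let $\Gamma$ be admissible, $n\ge19$ and $A=\operatorname{Aut}(D_\Gamma)$. By Proposition~\ref{prop:conj} we have to count the regular cyclic subgroups of $A$ up to conjugacy in $A$. Two standard facts are used.

\begin{theorem}[Hull and Dobell {\cite{HD}}, for odd modulus]\label{thm:HD}
Let $n$ be odd. The map $x\mapsto ux+b$ on $\mathbb Z_n$ is an $n$-cycle if and only if $\gcd(b,n)=1$ and $u\equiv1$ modulo every prime dividing $n$.
\end{theorem}

The second fact is that, for an odd prime $p$, the kernel of $\mathbb Z_{p^k}^*\to\mathbb Z_p^*$ is cyclic of order $p^{k-1}$, and $1+p^iw$ with $p\nmid w$ and $1\le i\le k$ has order $p^{k-i}$ in it.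

\begin{lemma}\label{lem:regular}
\begin{enumerate}
\item[(a)] The element $\gamma:(\varepsilon,x)\mapsto(\varepsilon+\delta,ux+b)$ of $A$ is a $2n$-cycle if and only if $\delta=1$, $b\in\mathbb Z_n^*$ and $u\in K$.
\item[(b)] $K$ is cyclic and $|K|$ divides $n/r$.
\item[(c)] Let $e\mid|K|$ and let $u\in K$ have order $e$. Then $(1-u)\mathbb Z_n=(n/e)\mathbb Z_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\gamma$ is a $2n$-cycle, it acts transitively on both coordinates, so $\delta=1$ and $x\mapsto ux+b$ is an $n$-cycle. Conversely, if both hold, every orbit of $\gamma$ has length $\operatorname{lcm}(2,n)=2n$, as $n$ is odd. Now apply Theorem~\ref{thm:HD}, recalling that $u\in U$.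

(b) By the Chinese remainder theorem the kernel of $\mathbb Z_n^*\to\mathbb Z_r^*$ is a product of cyclic groups of orders $p^{k-1}$, one for each prime power $p^k$ exactly dividing $n$. These orders are pairwise coprime, so the kernel is cyclic of order $n/r$, and $K$ is a subgroup of it.

(c) Let $p^k$ exactly divide $n$ and $p^s$ exactly divide $e$. As the factors in (b) have pairwise coprime orders, the component of $u$ in the factor of order $p^{k-1}$ has order $p^s$. So, modulo $p^k$, we have $u=1+p^iw$ with $p\nmid w$ and $k-i=s$ (where $i=k$ means $u\equiv 1$). Thus $1-u$ generates the ideal $(p^{k-s})$ of $\mathbb Z_{p^k}$, and $p^{k-s}$ is the exact power of $p$ in $n/e$. Combine these statements for all $p$.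
\end{proof}

The map that sends an element of $A$ to its multiplier $u$ is a homomorphism $A\to U$ to an abelian group, so conjugate subgroups of $A$ have the same image. By Lemma~\ref{lem:regular} the image of a regular cyclic subgroup is a subgroup of the cyclic group $K$, hence the unique subgroup $W_e$ of some order $e\mid|K|$. This is the first invariant. It remains to find how many conjugacy classes share the same $e$; the other parameter is the constant $b$.

Fix $e\mid|K|$ and a generator $u$ of $W_e$. For $b\in\mathbb Z_n^*$ put
\[
\gamma_b:(\varepsilon,x)\mapsto(\varepsilon+1,ux+b),\qquad C_b=\langle\gamma_b\rangle .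
\]
By Lemma~\ref{lem:regular}(a) every $C_b$ is regular cyclic, and its image is $W_e$. Conversely, every regular cyclic subgroup $C=\langle\gamma\rangle$ with image $W_e$ is some $C_b$. Indeed, the multiplier of $\gamma$ generates $W_e$, so it is $u^i$ with $i$ a unit modulo $e$. The inverse of $i$ modulo $e$ lifts, by the Chinese remainder theorem, to a positive integer $j$ coprime to $2n$. Then $\gamma^j$ generates $C$, has multiplier $u$, and by Lemma~\ref{lem:regular}(a) is of the form $\gamma_b$.

\begin{lemma}\label{lem:crit}
Let $g=\gcd(e,n/e)$ and $b,b'\in\mathbb Z_n^*$. Then $C_b$ and $C_{b'}$ are conjugate in $A$ if and only if $b'b^{-1}\bmod g$ lies in $U\bmod g$.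
\end{lemma}

\begin{proof}
The subgroups are conjugate if and only if $\gamma_{b'}=h\gamma_b^{\,j}h^{-1}$ for some $h\in A$ and some positive integer $j$ coprime to $2n$. Comparing multipliers, $u^j=u$, so $j\equiv1\pmod e$. For such $j$ the $x$-part of $\gamma_b^{\,j}$ is $x\mapsto ux+b(1+u+\dots+u^{j-1})$, and on the $\mathbb Z_2$-coordinate $\gamma_b^{\,j}$ adds $1$, because $j$ is odd. If $h$ has $x$-part $x\mapsto u'x+b''$, then comparing the constant terms of $\gamma_{b'}$ and $h\gamma_b^{\,j}h^{-1}$ gives the condition
\[
b'=u'b(1+u+\dots+u^{j-1})+(1-u)b'',\qquad u'\in U,\ b''\in\mathbb Z_n .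
\]
By Lemma~\ref{lem:regular}(c), the term $(1-u)b''$ ranges over $(n/e)\mathbb Z_n$, and $u\equiv1\pmod{n/e}$. So a suitable $b''$ exists if and only if
\begin{equation}\label{eq:cond}
b'\equiv u'jb\pmod{n/e}.
\end{equation}
Which $j$ are available? Since $e\mid n/r$, we have $r\mid n/e$, so $n/e$ and $n$ have the same prime divisors. The integers $j$ coprime to $2n$ with $j\equiv1\pmod e$ represent, modulo $n/e$, only units congruent to $1$ modulo $g$. They represent all of these: given such a unit $t$, the congruences $j\equiv t\pmod{n/e}$ and $j\equiv1\pmod e$ are compatible, a solution is coprime to $n$, and it can be chosen positive and odd because $n$ is odd. So \eqref{eq:cond} is solvable in $u'$ and $j$ if and only if $b'b^{-1}\bmod{n/e}$ lies in the product of $U\bmod n/e$ and the kernel of $\mathbb Z_{n/e}^*\to\mathbb Z_g^*$, that is, if and only if $b'b^{-1}\bmod g\in U\bmod g$.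
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
The reduction $\mathbb Z_n^*\to\mathbb Z_g^*$ is onto. By Lemma~\ref{lem:crit} there are exactly $[\mathbb Z_g^*:U\bmod g]$ conjugacy classes of regular cyclic subgroups with image $W_e$. Summing over $e\mid|K|$ and using Proposition~\ref{prop:conj} we obtain the formula. Each summand is at least $1$, so the number of classes is at least the number of divisors of $|K|$, which exceeds $1$ if $K\ne1$. If $K=1$, the only term has $e=g=1$ and equals $1$.
\end{proof}

In particular, if $n\ge19$ is squarefree, then $K=1$ by Lemma~\ref{lem:regular}(b), and every cyclic system on $\mathbb Z_{2n}$ isomorphic to $D_\Gamma$ is multiplier equivalent to it, in accordance with the guess of the introduction.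

\section{Building admissible graphs}\label{sec:fam}

In Section~\ref{sec:fifty} the graph on $V_{25}$ was found by looking at residues modulo $5$ first and dividing by $5$ when possible. The same device combines any two admissible graphs. The case $q=m=5$ with empty graphs below is the graph of Section~\ref{sec:fifty}.

\begin{proposition}\label{prop:comp}
Let $\Gamma_q$ and $\Gamma_m$ be admissible for $q$ and $m$, and let $n=qm$. Define a graph $\Gamma$ on $V_n$ as follows: for $[y]\ne[z]$, the pair $\{[y],[z]\}$ is an edge if and only if one of the following holds.
\begin{itemize}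
\item[(i)] $q\nmid y$, $q\nmid z$ and $y\equiv\pm z\pmod q$;
\item[(ii)] $q\nmid y$, $q\nmid z$, $y\not\equiv\pm z\pmod q$, and the classes of $y$ and $z$ modulo $q$ form an edge of $\Gamma_q$;
\item[(iii)] $q\mid y$, $q\mid z$ and $\{[y/q],[z/q]\}\in\Gamma_m$.
\end{itemize}
Then $\Gamma$ is admissible. If $a\in\mathbb Z_n^*$ is such that $a\bmod q$ preserves $\Gamma_q$ and $a\bmod m$ preserves $\Gamma_m$, then $a\Gamma=\Gamma$.
\end{proposition}

\begin{proof}
In (iii), $y/q$ denotes the element of $\mathbb Z_m$ corresponding to $y$ under $q\mathbb Z_n\cong\mathbb Z_m$. All three conditions are unchanged when the sign of $y$ or $z$ changes. The last claim follows since multiplication by $a$ preserves divisibility by $q$, the relation in (i), and, by assumption, those in (ii) and (iii).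

(A1): If $q\mid u$, then $\{[u],[2u]\}$ could only be an edge by (iii), contrary to (A1) for $\Gamma_m$. If $q\nmid u$, then $2u\not\equiv\pm u\pmod q$, since $\gcd(q,3)=1$. So (i) does not apply, and (ii) does not apply by (A1) for $\Gamma_q$.

(A2): Let $x,y,z\in\mathbb Z_n\setminus\{0\}$ be distinct with $x+y+z=0$. If two of them are divisible by $q$, so is the third.
\begin{itemize}
\item All divisible by $q$: only (iii) can apply, and (A2) for $\Gamma_m$, applied to $x/q,y/q,z/q$, gives exactly one edge.
\item Exactly one, say $x$, divisible by $q$: then $y\equiv-z\pmod q$, so $\{[y],[z]\}$ is an edge by (i). Neither $\{[x],[y]\}$ nor $\{[x],[z]\}$ is an edge, since edges join classes that are both or neither divisible by $q$.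
\item None divisible by $q$, residues modulo $q$ distinct: these residues are distinct, nonzero and have sum $0$, so their classes modulo $q$ are distinct. Hence only (ii) can apply, and (A2) for $\Gamma_q$ gives exactly one edge.
\item None divisible by $q$, two residues equal, say $x\equiv y\pmod q$: then $z\equiv-2x\not\equiv\pm x$. So $\{[x],[y]\}$ is an edge by (i). Modulo $q$, each of the other two pairs has the classes $[x]$ and $[2x]$, so (i) does not apply, and (ii) does not apply by (A1) for $\Gamma_q$.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:primes}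
The empty graph is admissible for $n=5$. Writing $i$ for $[i]$ and $ij$ for $\{[i],[j]\}$, the graphs
\[
\Gamma_{13}=\{14,23,46,56\},\qquad \Gamma_{17}=\{13,16,25,26,38,45,47,78\}
\]
are admissible for $n=13$ and $n=17$.
\end{lemma}

\begin{proof}
For $n=5$ see Example~\ref{ex:five}. Let $p\in\{13,17\}$ and represent classes by $1,\dots,\frac{p-1}2$. If $i<j<k$ are the representatives of $[x],[y],[z]$ with $x+y+z=0$, then some signed sum $\pm i\pm j\pm k$ is divisible by $p$. Its absolute value is less than $\frac32p$, so it is $0$ or $\pm p$. Since $j+k<p$, the only possibilities are $i+j=k$ and $i+j+k=p$.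

\emph{$p=13$.} The pairs $\{[u],[2u]\}$ are $12,24,36,45,35,16$; none is in $\Gamma_{13}$. The triples, each with the one edge it contains, are
\begin{gather*}
123\,(23),\quad 134\,(14),\quad 145\,(14),\quad 156\,(56),\quad 235\,(23),\quad 246\,(46),\\
256\,(56),\quad 346\,(46),
\end{gather*}
where the first line lists those with $i+j=k$ and the second those with $i+j+k=13$.

\emph{$p=17$.} The pairs $\{[u],[2u]\}$ are $12,24,36,48,57,56,37,18$; none is in $\Gamma_{17}$. The triples with $i+j=k$ are
\begin{gather*}
123\,(13),\quad 134\,(13),\quad 145\,(45),\quad 156\,(16),\quad 167\,(16),\quad 178\,(78),\\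
235\,(25),\quad 246\,(26),\quad 257\,(25),\quad 268\,(26),\quad 347\,(47),\quad 358\,(38),
\end{gather*}
and those with $i+j+k=17$ are
\[
278\,(78),\quad 368\,(38),\quad 458\,(45),\quad 467\,(47).
\]
In each case the other two pairs of the triple are not edges.
\end{proof}

As a check, Lemma~\ref{lem:size} predicts $12\cdot8/24=4$ and $16\cdot12/24=8$ edges.

\begin{proof}[Proof of Theorem~\ref{thm:families}]
$\mathcal S$ is closed under multiplication by Proposition~\ref{prop:comp} and contains $5,13,17$ by Lemma~\ref{lem:primes}.

(1) Let $p$ be a prime dividing $\gcd(q,m)$, let $n=qm$, and let $\Gamma$ be a composition as in Proposition~\ref{prop:comp}. Since $q,m\ge5$, we have $n\ge25$. Put $a=1+n/p$. Since $p\mid m$ and $p\mid q$, the number $n/p$ is divisible by both $q$ and $m$. Hence it is divisible by every prime dividing $n$, so $a\equiv1\pmod r$ and $a$ is a unit. Moreover $a\equiv1$ modulo $q$ and modulo $m$, so $a\Gamma=\Gamma$ by Proposition~\ref{prop:comp}. So $a\in K$, and $a\ne1$ in $\mathbb Z_n$. Thus $K\ne1$, and Theorem~\ref{thm:main}(2) gives more than one multiplier class. The special case is $m=q$.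

(2) As $n$ is not squarefree, $n\ge25$. Compose the graphs of Lemma~\ref{lem:primes} repeatedly, one factor for each prime factor of $n$ with multiplicity. A unit congruent to $1$ modulo $r$ is $1$ modulo each of the primes $5$, $13$, $17$ that divides $n$, so it preserves each prime graph used, and by induction it preserves $\Gamma$. Hence $K$ is the whole kernel of $\mathbb Z_n^*\to\mathbb Z_r^*$ and $|K|=n/r$. Apply Theorem~\ref{thm:main}(2).

(3) Compose $k$ copies of the empty graph on $V_5$. Every unit preserves the empty graph, so by Proposition~\ref{prop:comp} and induction $U=\mathbb Z_n^*$. Hence $|K|=5^{k-1}$, which has $k$ divisors. Each $U\bmod g$ is all of $\mathbb Z_g^*$, so each term in Theorem~\ref{thm:main}(2) is $1$ and the sum is $k$.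
\end{proof}

\begin{remark}
For $k=2$ we return to the $\operatorname{CSQS}(50)$ $D$ of Theorem~\ref{thm:50}. Its isomorphism class contains exactly two multiplier classes. They correspond to $e=1$ and $e=5$ and are represented by $D$, with $C_{\mathrm{id}}=\langle\alpha\rangle$, and by $\tau(D)$, with $C_\tau=\langle\gamma\rangle$, where the multiplier $16=1+3\cdot5$ of $\gamma$ has order $5$ modulo $25$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{CSQS} \emph{Classification of Cyclic Steiner Quadruple Systems}, \texttt{https://core.ac.uk/download/42623811.pdf}.
\bibitem{HD} T.~E.~Hull and A.~R.~Dobell, \emph{Random number generators}, SIAM Review \textbf{4} (1962).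
\end{thebibliography}

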